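
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{question}[theorem]{Question}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}


\title[Embedding isometrically into $L_p$ and $L_r$, $p<2<r$]{Non-Hilbertian Banach spaces embedding isometrically into $L_p$ and $L_r$ for $p<2<r$}

\begin{abstract}
For every pair $0<p<2<r<\infty$ we construct an infinite-dimensional real Banach space that embeds isometrically into both $L_p$ and $L_r$ and is isomorphic, but not isometric, to a Hilbert space. The space is $\mathbb R\oplus\ell_2$, and its norm is a weighted geometric mean of two Hilbertian norms that differ in one direction only. The embeddings are given by a sequence of independent random variables, all but one of them Gaussian; the exceptional one has an explicit density. We also determine for which finite sets $E$ of even integers $\ge4$ such a space can embed isometrically into $L_s$ for all $s\in(0,p]\cup E$, treat compact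 sets of exponents in $(2,\infty)$ containing no even integer, and show that a Banach space embedding isometrically into $L_{s_k}$ for a sequence $s_k\to2$, $s_k\ne2$, is a Hilbert space.
\end{abstract}


\section{Introduction}

\subsection{The question}
For $0<s<\infty$ let $L_s=L_s(0,1)$ be the space of classes of real measurable functions $f$ on $(0,1)$ with $\|f\|_{L_s}=(\int_0^1|f|^s)^{1/s}<\infty$. A real Banach space $X$ \emph{embeds isometrically} into $L_s$ if there is a linear map $T\colon X\to L_s$ with $\|Tx\|_{L_s}=\|x\|$ for all $x\in X$. For $s<1$ the functional $\|\cdot\|_{L_s}$ is only a quasi-norm, but the definition is the same. All Banach spaces below are real.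

The space $\ell_2$ embeds isometrically into every $L_s$. Let $g,g_1,g_2,\dots$ be independent standard Gaussian random variables, realized on $(0,1)$ with Lebesgue measure, and put $\gamma_s=E|g|^s$. For $x\in\ell_2$ with Euclidean norm $|x|$, the sum $\sum x_ig_i$ converges in $L_2$ and has the law of $|x|g$. So $x\mapsto\gamma_s^{-1/s}\sum x_ig_i$ is an isometric embedding into $L_s$. Are there other infinite-dimensional spaces that embed on both sides of the exponent $2$? The following lemma restricts such spaces: it compares Gaussian averages of the norm with their values in a Hilbert space.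

\begin{lemma}\label{lem:average}
Let $X$ embed isometrically into $L_s$, and let $x_1,\dots,x_n\in X$. Then
\[
\Big(E\Big\|\sum_i g_ix_i\Big\|^s\Big)^{2/s}\le\gamma_s^{2/s}\sum_i\|x_i\|^2\quad\text{if }s\ge2,
\]
and the reverse inequality holds if $0<s\le2$.
\end{lemma}

\begin{proof}
Let $f_i\in L_s$ be the image of $x_i$. For fixed $\omega\in(0,1)$ the sum $\sum_ig_if_i(\omega)$ is Gaussian with variance $\sum_if_i(\omega)^2$. Hence
\[
E\Big\|\sum_ig_ix_i\Big\|^s=\int_0^1E\Big|\sum_ig_if_i(\omega)\Big|^sd\omega=\gamma_s\int_0^1\Big(\sum_if_i^2\Big)^{s/2}d\omega ,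
\]
so that $(E\|\sum g_ix_i\|^s)^{2/s}=\gamma_s^{2/s}\,\|\sum f_i^2\|_{L_{s/2}}$. Moreover $\|f_i^2\|_{L_{s/2}}=\|x_i\|^2$. If $s/2\ge1$, Minkowski's inequality bounds $\|\sum f_i^2\|_{L_{s/2}}$ above by $\sum\|x_i\|^2$. If $s/2\le1$, the reverse Minkowski inequality for nonnegative functions bounds it below by the same sum.
\end{proof}

In a Hilbert space $E\|\sum g_ix_i\|^2=\sum\|x_i\|^2$. A space that embeds into $L_p$ and $L_r$ with $p<2<r$ satisfies an inequality of this type from each side, for the moments of order $p$ and $r$ and with the constants $\gamma_p^{2/p}$ and $\gamma_r^{2/r}$. These constants tend to $1$ as the exponents tend to $2$, since $\gamma_2=1$. One could guess that the squeeze forces equality, or that the slack at fixed $p$ and $r$ leaves room for other spaces. The following question is posed, as unknown, in \cite{source}.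

\begin{question}
Are there $0<p<2<r<\infty$ and an infinite-dimensional Banach space $X$ that embeds isometrically into $L_p$ and into $L_r$ and is isomorphic, but not isometric, to a Hilbert space?
\end{question}

\subsection{Results}
The answer is yes, for every pair $p<2<r$. For $\theta\in(0,1)$ and $\delta>0$ define on $\mathbb R\oplus\ell_2$
\begin{equation}\label{eq:N}
N_{\theta,\delta}(t,x)=\Big[(t^2+|x|^2)^{1-\theta}\big((1+\delta)t^2+|x|^2\big)^{\theta}\Big]^{1/2}.
\end{equation}

\begin{theorem}\label{thm:main}
Let $0<p<2<r<\infty$, $\theta=2/r$ and $0<\delta\le\frac{2-p}{1+p}$. Then $X=(\mathbb R\oplus\ell_2,N_{\theta,\delta})$ is a real Banach space that embeds isometrically into $L_r$ and into $L_p$. It is isomorphic to $\ell_2$, with Banach--Mazur distance at most $(1+\delta)^{1/r}$, and it is not isometric to a Hilbert space.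
\end{theorem}

Explicitly, $\|(t,x)\|^r=(t^2+|x|^2)^{\frac r2-1}\big((1+\delta)t^2+|x|^2\big)$. Recall that the Banach--Mazur distance of isomorphic spaces is the infimum of $\|V\|\,\|V^{-1}\|$ over all isomorphisms $V$ between them.

How many exponents can a single space serve?

\begin{theorem}\label{thm:many}
Let $0<p<2$.
\begin{enumerate}
\item[(a)] For every nonempty compact $K\subset(2,\infty)$ containing no even integer there is one infinite-dimensional Banach space, isomorphic but not isometric to a Hilbert space, that embeds isometrically into $L_s$ for all $s\in(0,p]\cup K$.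
\item[(b)] For every $r>2$ and $J\in\mathbb N$, the space $(\mathbb R\oplus\ell_2,N_{2/r,\delta})$ with $\delta>0$ sufficiently small embeds isometrically into $L_s$ for all $s\in(0,p]\cup\{r,2r,\dots,Jr\}$.
\item[(c)] Let $E$ be a finite nonempty set of even integers $\ge4$ and $d=\gcd\{s/2:s\in E\}$. An infinite-dimensional Banach space that is not isometric to a Hilbert space and embeds isometrically into $L_q$ for all $q\in(0,p]\cup E$ exists if and only if $d\ge2$. If $d=1$, every Banach space that embeds isometrically into $L_s$ for all $s\in E$ is isometric to an inner product space.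
\item[(d)] If a Banach space embeds isometrically into $L_{s_k}$ for a sequence $s_k\to2$ with $s_k\ne2$, then it is isometric to a Hilbert space.
\end{enumerate}
\end{theorem}

For instance, $E=\{4,8\}$ is allowed in (c), and $E=\{4,6\}$ is not. Part (d) shows that the gap around $2$ in (a) cannot be removed. It also explains why, for fixed $r$, the range of $\delta$ in Theorem~\ref{thm:main} has to shrink to zero as $p\to2$: otherwise one fixed $\delta$ would serve a sequence of exponents $p_k\to2$.

\begin{remark}
By the theorem of Bretagnolle, Dacunha-Castelle and Krivine \cite{BDK}, $L_p$ embeds isometrically into $L_q$ for $0<q<p\le2$, so in (a)--(c) it would suffice to treat $q=p$ on the interval $(0,p]$. We do not need this: our construction gives all $q\le p$ at once.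
\end{remark}

\subsection{The idea}
Start from the Gaussian embedding of $\mathbb R\oplus\ell_2$ and change the law of the first variable only. The image of $(t,x)$ is then a multiple of $tU+\sum x_ig_i$ with $U$ independent of the $g_i$, and its $L_s$ norm depends only on $t$ and $|x|$. To embed the space into $L_s$ it is therefore enough to solve a problem about one real random variable: find $U$ with prescribed values of $E|tU+\rho g|^s$. The norm is fixed, but $U$ may be chosen separately for each $s$. The values $E|tU+\rho g|^s$ are easy to compute when the density of $U$ is expanded around the Gaussian density, and the expansion of the required density can be written down at once. The real issue is whether it is nonnegative. For $s=r$ the expansion has two terms and nothing is left to do. For $s=p$ it is infinite. We sum it to an integral, with an explicit positive kernel, of an explicit function built from Gaussian densities; a simple lower bound for this function then shows that the density is positive.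

\section{Perturbing one Gaussian coordinate}\label{sec:reduction}

Throughout, $\varphi$ is the standard Gaussian density. For $(t,x)\ne0$ put
\[
\rho=|x|,\qquad A=t^2+\rho^2>0,\qquad w=\frac{t^2}{A}\in[0,1],\qquad H_s(u)=E|tu+\rho g|^s .
\]
Then $0\le H_s(u)\le c(1+|u|)^s$, with $c$ depending on $s,t,\rho$. For an exponent $s$ we always write
\[
\kappa=\frac s2,\qquad\lambda=\theta\kappa .
\]
In this notation
\[
N_{\theta,\delta}(t,x)^s=A^{\kappa-\lambda}(A+\delta t^2)^{\lambda}=A^\kappa(1+\delta w)^\lambda .
\]

If $U$ is a centered Gaussian variable with variance $1+z$, then $tU+\sum x_ig_i$ has variance $A(1+zw)$, and after normalization we get the Hilbertian norm $(A+zt^2)^{1/2}$. The norm $N_{\theta,\delta}$ is a weighted geometric mean of two such norms, those for $z=0$ and $z=\delta$. If $\theta=2/r$, then $\lambda=1$ at $s=r$, so the $r$-th power of the norm is affine in $w$ up to the factor $A^\kappa$. This makes $L_r$ the easy side.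

\begin{lemma}\label{lem:E}
Let $s>0$, $\theta\in(0,1)$, $\delta>0$. Suppose that $S\ge0$ is a measurable function on $\mathbb R$ with $\int\varphi S\,du=1$ and
\begin{equation}\label{eq:target}
\int H_s\,\varphi\, S\,du=\gamma_sA^\kappa(1+\delta w)^{\lambda}\qquad\text{for all }(t,x)\ne0 .
\end{equation}
Then there is a linear map $T\colon\mathbb R\oplus\ell_2\to L_s$ with $\|T(t,x)\|_{L_s}=N_{\theta,\delta}(t,x)$ for all $(t,x)$.
\end{lemma}

\begin{proof}
Let $U$ have density $\varphi S$ and be independent of $(g_i)$; a sequence of independent random variables with prescribed laws can be realized on $(0,1)$ with Lebesgue measure. Put $T(t,x)=\gamma_s^{-1/s}\big(tU+\sum x_ig_i\big)$, which is linear in $(t,x)$. Conditioning on $U=u$ and using that $\sum x_ig_i$ has the law of $\rho g$, we get $E|T(t,x)|^s=\gamma_s^{-1}\int H_s\varphi S\,du=N_{\theta,\delta}(t,x)^s$ for $(t,x)\ne0$.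
\end{proof}

\begin{lemma}\label{lem:F}
Let $\theta\in(0,1)$, $\delta>0$ and $N=N_{\theta,\delta}$. Suppose that for some $s\ge1$ there is a linear map $T\colon\mathbb R\oplus\ell_2\to L_s$ with $\|T(\cdot)\|_{L_s}=N$. Then $(\mathbb R\oplus\ell_2,N)$ is a Banach space isomorphic to $\ell_2$, with Banach--Mazur distance at most $(1+\delta)^{\theta/2}$, and it is not isometric to a Hilbert space.
\end{lemma}

\begin{proof}
Since $s\ge1$, the functional $\|T(\cdot)\|_{L_s}$ is a seminorm. From $A\le A+\delta t^2\le(1+\delta)A$ we get
\[
A^{1/2}\le N\le(1+\delta)^{\theta/2}A^{1/2}.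
\]
So $N$ is a norm equivalent to the Hilbert norm $A^{1/2}$ of $\mathbb R\oplus\ell_2\cong\ell_2$. This gives completeness and the bound on the distance.

If the space were isometric to a Hilbert space, then $N^2$ would be a quadratic form in the coordinates $(t,\xi)$ of the plane $\{(t,\xi e_1):t,\xi\in\mathbb R\}$. It is even in $t$, so there would be no mixed term and the form would be $(1+\delta)^\theta t^2+\xi^2$. With $t=1$ and $\sigma=\xi^2$ this reads
\[
(1+\sigma)^{1-\theta}(1+\delta+\sigma)^\theta=(1+\delta)^\theta+\sigma\qquad(\sigma\ge0).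
\]
As $\sigma\to\infty$ the left side is $\sigma+(1-\theta)+\theta(1+\delta)+O(1/\sigma)=\sigma+1+\theta\delta+O(1/\sigma)$. Hence $1+\theta\delta=(1+\delta)^\theta$, which contradicts the strict concavity of $y\mapsto y^\theta$.
\end{proof}

What remains is to find, for each $s$ under consideration, a \emph{nonnegative} solution $S$ of \eqref{eq:target} with $\int\varphi S=1$.

\section{A Gaussian dictionary and the embedding into $L_r$}

\subsection{The dictionary}
For $z>-1$ let
\[
G_z(u)=(1+z)^{-1/2}\exp\Big(\frac{zu^2}{2(1+z)}\Big),\qquad h_k(u)=\frac1{k!}\,\partial_z^kG_z(u)\Big|_{z=0}.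
\]
Thus $\varphi G_z=(2\pi(1+z))^{-1/2}e^{-u^2/(2(1+z))}$ is the centered Gaussian density with variance $1+z$, and $G_z(u)=\sum_kh_k(u)z^k$ for $|z|<1$.

\begin{lemma}\label{lem:dict}
For all $s>0$, $z>-1$ and integers $j,k\ge0$,
\begin{align}
\int H_s\varphi\,\partial_z^jG_z\,du&=\gamma_sA^\kappa\,\partial_z^j(1+zw)^\kappa,\label{eq:G}\\
\int H_s\varphi\,h_k\,du&=\gamma_sA^\kappa\tbinom\kappa kw^k.\label{eq:h}
\end{align}
Moreover $\int\varphi\,G_z\,du=1$, while $\int\varphi\,\partial_z^jG_z\,du=0$ for $j\ge1$ and $\int\varphi\,h_k\,du=0$ for $k\ge1$. Finally, $h_k$ is an even polynomial of degree $2k$ with leading coefficient $1/(2^kk!)$. In particular $h_0=1$, and there are constants $b_k\ge0$ with $h_k\ge-b_k$ on $\mathbb R$.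
\end{lemma}

\begin{proof}
Let $W$ be a standard Gaussian variable independent of $g$. For $j=0$ the left side of \eqref{eq:G} is $E|t\sqrt{1+z}\,W+\rho g|^s$, and the variable inside is Gaussian with variance $(1+z)t^2+\rho^2=A(1+zw)>0$. Also $\int\varphi G_z=1$. For $z$ in a compact interval $[z_1,z_0]\subset(-1,\infty)$ each $z$-derivative of $\varphi G_z$ is bounded by a polynomial in $|u|$ times $e^{-u^2/(2(1+z_0))}$, while $H_s$ grows at most polynomially. So one may differentiate under the integral any number of times. This gives \eqref{eq:G} and $\int\varphi\,\partial_z^jG_z=0$ for $j\ge1$. Taking $z=0$ gives \eqref{eq:h} and $\int\varphi h_k=0$ for $k\ge1$.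

The densities $\varphi G_z$ satisfy the heat equation $\partial_z(\varphi G_z)=\frac12\partial_u^2(\varphi G_z)$. Hence $\varphi h_k=\varphi^{(2k)}/(2^kk!)$. Each differentiation multiplies the top-order term of the polynomial factor of $\varphi$ by $-u$, so $h_k$ has the stated form. An even polynomial with positive leading coefficient is bounded below.
\end{proof}

Thus integration against $H_s\varphi$ translates, up to the common factor $\gamma_sA^\kappa$, the function $h_k$ into $\binom\kappa kw^k$ and $G_z$ into $(1+zw)^\kappa$. The target in \eqref{eq:target} is $(1+\delta w)^\lambda$, whose power series in $w$ is $\sum_k\binom\lambda k\delta^kw^k$. Comparing coefficients, the solution should be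
\begin{equation}\label{eq:series}
S=\sum_{k\ge0}c_k\,\delta^kh_k,\qquad c_k=\frac{\binom\lambda k}{\binom\kappa k}=\prod_{i=0}^{k-1}\frac{\lambda-i}{\kappa-i}.
\end{equation}
If $\lambda=j$ is an integer, then $\binom\lambda k=0$ for $k>j$. We then stop the series at $k=j$, that is, we take $c_k=0$ for $k>j$, and since $\kappa>\lambda=j$ all denominators that occur are positive. If $\lambda$ is not an integer, the series is infinite, and it makes sense only when $\kappa$ is not an integer. So for non-integral $\lambda$ the even exponents $s=2\kappa$ drop out.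

\subsection{The first case: $s=r$}
Here $\lambda=1$, $c_1=\lambda/\kappa=2/r$ and $h_1=\frac12(u^2-1)$, so \eqref{eq:series} becomes $S(u)=1+\frac\delta r(u^2-1)$.

\begin{proposition}\label{prop:r}
Let $r>2$, $\theta=2/r$ and $0<\delta\le r$. Then $S(u)=1+\frac\delta r(u^2-1)$ satisfies the hypotheses of Lemma~\textup{\ref{lem:E}} for $s=r$.
\end{proposition}

\begin{proof}
We have $S\ge1-\delta/r\ge0$, and $\int\varphi S=1$ since $\int\varphi h_1=0$. By \eqref{eq:h},
\[
\int H_r\varphi S\,du=\gamma_rA^{r/2}\Big(1+\frac{2\delta}r\cdot\frac r2\,w\Big)=\gamma_rA^{r/2}(1+\delta w).\qedhere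
\]
\end{proof}

\begin{example}
Take $r=4$. One can check the result by hand:
\[
E(tU+\rho g)^4=t^4EU^4+6t^2\rho^2EU^2+3\rho^4 ,
\]
whereas $3A(A+\delta t^2)=3(1+\delta)t^4+3(2+\delta)t^2\rho^2+3\rho^4$. So we need $EU^2=1+\frac\delta2$ and $EU^4=3(1+\delta)$. The density $\varphi S$ with $S=1+\frac\delta4(u^2-1)$ has the second moment $1+\frac\delta4(3-1)$ and the fourth moment $3+\frac\delta4(15-3)$, as required.

The same norm $N_{1/2,\delta}$ can also be produced in $L_8$, with another variable $U$. Now $\kappa=4$, $\lambda=2$, $c_1=\frac12$, $c_2=\frac16$, $h_2=\frac18(u^4-6u^2+3)$, and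
\[
S=1+\frac\delta4(u^2-1)+\frac{\delta^2}{48}(u^4-6u^2+3)
=\Big(1-\frac\delta4+\frac{\delta^2}{16}\Big)+\Big(\frac\delta4-\frac{\delta^2}8\Big)u^2+\frac{\delta^2}{48}u^4 ,
\]
which is nonnegative for $0<\delta\le2$.
\end{example}

\section{Summing the infinite series}

Now let $\kappa=s/2$ be a non-integer, $m=\lfloor\kappa\rfloor$, and let $m<\lambda<\kappa$, so that $\theta=\lambda/\kappa\in(0,1)$ and $\lambda$ is not an integer. For $s=p<2$ we have $m=0$, and the condition $0<\lambda<\kappa$ holds for every $\theta\in(0,1)$. Keeping $m$ general costs nothing here and is needed for Theorem~\ref{thm:many}(a).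

The coefficients in \eqref{eq:series} are positive, but the polynomials $h_k$ with $k\ge1$ change sign, since $\int\varphi h_k=0$. So positivity of $S$ is not visible from the series. The functions $G_z$, equal to $\sum_kh_kz^k$ for $|z|<1$, are in contrast positive. If $S$ were an average $\int G_z\,d\mu(z)$ with a positive measure $\mu$ on $[0,\delta]$, that is, if $U$ were a mixture of Gaussians with variances in $[1,1+\delta]$, we would be done. By the dictionary, $\mu$ would have to have the moments $\int z^kd\mu=c_k\delta^k$. This is impossible: the numbers $\int(z/\delta)^kd\mu$ do not increase with $k$, whereas $c_{k+1}/c_k=(k-\lambda)/(k-\kappa)>1$ for $k>m$. In terms of the Gamma function,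
\begin{equation}\label{eq:ckgamma}
c_k=\prod_{i=0}^{k-1}\frac{i-\lambda}{i-\kappa}=\frac{\Gamma(-\kappa)\,\Gamma(k-\lambda)}{\Gamma(-\lambda)\,\Gamma(k-\kappa)} ,
\end{equation}
so formally the $c_k$ are the moments of a multiple of the Beta density $x^{-\lambda-1}(1-x)^{\lambda-\kappa-1}$ on $(0,1)$, with $z=x\delta$. This density is not integrable at either end, and each end has its own cure.
\begin{itemize}
\item At $x=0$ the singularity is $x^{-\lambda-1}$ with $\lambda<m+1$. We split off the terms $k\le m$ of the series and keep only the Taylor remainder of $G_z$, which is $O(z^{m+1})$.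
\item At $x=1$ the singularity is $(1-x)^{\lambda-\kappa-1}$ with $-1<\lambda-\kappa<0$. We apply the operator $z\partial_z-\kappa$, which multiplies $z^k$ by $k-\kappa$. Since $1/\Gamma(k-\kappa)=(k-\kappa)/\Gamma(k+1-\kappa)$, this factor $k-\kappa$ allows us to replace the exponent $\lambda-\kappa-1$ of $1-x$ by $\lambda-\kappa$.
\end{itemize}
We therefore define
\begin{gather*}
R(z,u)=G_z(u)-\sum_{k\le m}h_k(u)z^k,\qquad D(z,u)=(z\partial_z-\kappa)R(z,u),\\
C=\frac{\Gamma(-\kappa)}{\Gamma(-\lambda)\,\Gamma(1+\lambda-\kappa)},
\end{gather*}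
and, for $\delta>0$,
\begin{equation}\label{eq:S}
S(u)=\sum_{k\le m}c_k\delta^kh_k(u)+C\int_0^1x^{-\lambda-1}(1-x)^{\lambda-\kappa}D(x\delta,u)\,dx .
\end{equation}
For fixed $u$ we have $D(z,u)=O(z^{m+1})$ as $z\to0$, and $\lambda<m+1$, $\lambda-\kappa>-1$, so the integral converges absolutely.

\begin{lemma}\label{lem:resum}
Let $\kappa>0$ be a non-integer, $m=\lfloor\kappa\rfloor$, $m<\lambda<\kappa$ and $\delta>0$.
\begin{enumerate}
\item[(i)] $0<c_k\le1$ for $0\le k\le m+1$, $C>0$, and
\[
c_k=C\,(k-\kappa)\int_0^1x^{k-\lambda-1}(1-x)^{\lambda-\kappa}dx\qquad(k\ge m+1).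
\]
\item[(ii)] Suppose that for some $M\ge0$
\begin{equation}\label{eq:Dbound}
D(z,u)\ge-Mz^{m+1}\qquad(0\le z\le\delta,\ u\in\mathbb R).
\end{equation}
Then $S$ is bounded below by
\[
S\ge\sum_{k\le m}c_k\delta^kh_k-\frac{c_{m+1}}{m+1-\kappa}\,M\delta^{m+1},
\]
and, with $s=2\kappa$, $\int\varphi S\,du=1$ and $\int H_s\varphi S\,du=\gamma_sA^\kappa(1+\delta w)^\lambda$ for all $(t,x)\ne0$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) For $k\le m+1$ every factor $(\lambda-i)/(\kappa-i)$ with $i<k$ lies in $(0,1)$, because $i\le m<\lambda<\kappa$. The Beta integral in the statement equals $\Gamma(k-\lambda)\Gamma(1+\lambda-\kappa)/\Gamma(k+1-\kappa)$, and $\Gamma(k+1-\kappa)=(k-\kappa)\Gamma(k-\kappa)$. Together with \eqref{eq:ckgamma} this gives the formula for $c_k$. Taking $k=m+1$, where $c_{m+1}$, $m+1-\kappa$ and the integral are positive, we get $C>0$.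

(ii) Put $\nu(x)=x^{-\lambda-1}(1-x)^{\lambda-\kappa}$. By \eqref{eq:Dbound} and (i),
\[
C\int_0^1\nu(x)D(x\delta,u)\,dx\ge-M\delta^{m+1}C\int_0^1x^{m-\lambda}(1-x)^{\lambda-\kappa}dx=-\frac{c_{m+1}}{m+1-\kappa}M\delta^{m+1}.
\]
This is the lower bound.

\emph{Computing the integral against $D$.} Lemma~\ref{lem:dict} gives, for $0\le z\le\delta$,
\[
\int H_s\varphi D(z,\cdot)\,du=\gamma_sA^\kappa F(zw),\qquad F(\zeta)=\Big(\zeta\frac d{d\zeta}-\kappa\Big)\Big[(1+\zeta)^\kappa-\sum_{k\le m}\tbinom\kappa k\zeta^k\Big],
\]
and $\int\varphi D(z,\cdot)\,du=0$, because $\int\varphi R(z,\cdot)\,du=1-1=0$ and likewise $\int\varphi\,\partial_zR(z,\cdot)\,du=0$. The function $F$ is holomorphic in the slit plane $\Omega=\mathbb C\setminus(-\infty,-1]$ and has a zero of order at least $m+1$ at the origin. (For $m=0$ it is simply $F(\zeta)=\kappa\big(1-(1+\zeta)^{\kappa-1}\big)$.)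

\emph{Interchange of integrals.} Fix $(t,x)\ne0$ and let $\psi=H_s$ or $\psi=1$. Writing $\tilde x\in(0,1)$ for the variable of integration in \eqref{eq:S}, we have $D(\tilde x\delta,u)+M(\tilde x\delta)^{m+1}\ge0$, so Tonelli's theorem allows us to interchange the order of integration in
\[
\int_{\mathbb R}\psi(u)\varphi(u)\int_0^1\nu(\tilde x)\big[D(\tilde x\delta,u)+M(\tilde x\delta)^{m+1}\big]d\tilde x\,du .
\]
In the other order the integral is finite, because $F(\tilde x\delta w)=O(\tilde x^{m+1})$ on $(0,1)$ and $\int_0^1\nu(\tilde x)\tilde x^{m+1}d\tilde x<\infty$. The contribution of $M(\tilde x\delta)^{m+1}$ is finite as well and may be subtracted. For $\psi=1$ we obtain $\int\varphi S=c_0=1$. For $\psi=H_s$, since $c_k\binom\kappa k=\binom\lambda k$, we obtain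
\[
\int H_s\varphi S\,du=\gamma_sA^\kappa\Lambda(\delta w),\qquad\Lambda(Q)=\sum_{k\le m}\tbinom\lambda kQ^k+C\int_0^1\nu(\tilde x)F(\tilde xQ)\,d\tilde x .
\]

\emph{Evaluation of $\Lambda$.} Let $|Q|<1$. Then $F(\tilde xQ)=\sum_{k>m}(k-\kappa)\binom\kappa k\tilde x^kQ^k$. We integrate termwise, which is permitted because $\int_0^1\nu(\tilde x)\tilde x^kd\tilde x\le\int_0^1\nu(\tilde x)\tilde x^{m+1}d\tilde x$ for $k\ge m+1$ and $\sum_k|(k-\kappa)\binom\kappa kQ^k|<\infty$. By (i) the coefficient of $Q^k$, $k>m$, is $c_k\binom\kappa k=\binom\lambda k$. So $\Lambda(Q)=(1+Q)^\lambda$ for $|Q|<1$. The domain $\Omega$ is star-shaped with respect to $0$, so for $Q$ in a compact subset of $\Omega$ the points $\tilde xQ$, $0\le\tilde x\le1$, stay in a compact subset of $\Omega$. As $F(\zeta)/\zeta^{m+1}$ is holomorphic in $\Omega$, we get $|F(\tilde xQ)|\le\mathrm{const}\cdot\tilde x^{m+1}$ uniformly for these $Q$. Hence $\Lambda$ is holomorphic in $\Omega$, and $\Lambda(Q)=(1+Q)^\lambda$ throughout $\Omega$ by the identity theorem, in particular at $Q=\delta w\ge0$.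
\end{proof}

For $\delta<1$ the same termwise integration shows that \eqref{eq:S} is indeed the sum of the series \eqref{eq:series}, since $\sum_kk\,|h_k(u)|\delta^k<\infty$. The integral form makes sense for all $\delta>0$, and it reduces positivity of $S$ to a one-sided bound for the single explicit function $D$.

The condition $m<\lambda$ ensures both that the integral in \eqref{eq:S} converges at $x=1$ and that $C>0$; without the latter a lower bound for $D$ is of no use. If an integer lies strictly between $\lambda$ and $\kappa$, one or more factors in \eqref{eq:series} are negative; for example $\kappa=\frac52$, $\lambda=\frac54$ gives $c_k<0$ for all $k\ge3$.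

\section{The embedding into $L_p$ and the proof of the first theorem}

For exponents below $2$ we have $m=0$ and $D(z,u)=z\,\partial_zG_z(u)-\kappa(G_z(u)-1)$. For $z\le\delta$ with $\delta$ as below, the minimum of $D(z,\cdot)$ is attained at $u=0$, and this gives the bound \eqref{eq:Dbound} with an explicit constant.

\begin{proposition}\label{prop:p}
Let $0<q<2$, $\theta\in(0,1)$ and $0<\delta\le\frac{2-q}{1+q}$. Then the function $S$ of \eqref{eq:S} with $\kappa=q/2$ and $\lambda=\theta\kappa$ satisfies the hypotheses of Lemma~\textup{\ref{lem:E}} for $s=q$.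
\end{proposition}

\begin{proof}
\emph{Step 1: $D(z,u)\ge-z/2$ for $0\le z\le\delta$.} Put $\beta=(1+z)^{-1/2}\le1$ and $y=\frac{zu^2}{2(1+z)}\ge0$. Then $G_z=\beta e^y$. Differentiating $\log G_z=-\frac12\log(1+z)+\frac{u^2}2\cdot\frac z{1+z}$ we get
\[
z\,\partial_zG_z=\beta e^y\,z\Big[-\frac1{2(1+z)}+\frac{u^2}{2(1+z)^2}\Big]=\beta e^y\,\frac{y-z/2}{1+z}.
\]
Therefore, as a function of $y$ for fixed $z$,
\[
D=\beta e^y\Big[\frac{y-z/2}{1+z}-\kappa\Big]+\kappa,\qquad\partial_yD=\beta e^y\Big[\frac{y+1-z/2}{1+z}-\kappa\Big].
\]
For $y\ge0$ the derivative is nonnegative as soon as $1-\frac z2\ge\kappa(1+z)$, that is,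
\[
z\le\frac{1-\kappa}{\kappa+\frac12}=\frac{2-q}{1+q} ,
\]
which holds by the hypothesis on $\delta$. So $D$ is at least its value at $y=0$:
\[
D\ge\kappa(1-\beta)-\frac{\beta z}{2(1+z)}\ge-\frac z2 .
\]

\emph{Step 2: $S>0$.} Step 1 is \eqref{eq:Dbound} with $m=0$ and $M=\frac12$. Since $c_1=\lambda/\kappa=\theta$ and $1-\kappa=\frac{2-q}2$, Lemma~\ref{lem:resum}(ii) gives
\[
S\ge1-\frac{\theta}{1-\kappa}\cdot\frac\delta2=1-\frac{\theta\delta}{2-q}>1-\theta>0 ,
\]
because $\delta\le\frac{2-q}{1+q}<2-q$. The two integral identities are also part of Lemma~\ref{lem:resum}(ii).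
\end{proof}

\begin{proof}[Proof of Theorem~\textup{\ref{thm:main}}]
Since $\delta\le\frac{2-p}{1+p}<2<r$, Proposition~\ref{prop:r} and Lemma~\ref{lem:E} give a linear map $T\colon\mathbb R\oplus\ell_2\to L_r$ with $\|T(\cdot)\|_{L_r}=N_{\theta,\delta}$. As $r\ge1$, Lemma~\ref{lem:F} applies: $X$ is a Banach space isomorphic to $\ell_2$, with distance at most $(1+\delta)^{\theta/2}=(1+\delta)^{1/r}$, and it is not isometric to a Hilbert space; moreover $T$ embeds it isometrically into $L_r$. Proposition~\ref{prop:p} with $q=p$ and Lemma~\ref{lem:E} give an isometric embedding into $L_p$.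
\end{proof}

Note that the triangle inequality for $N_{\theta,\delta}$ comes from the embedding into $L_r$; for $p<1$ the embedding into $L_p$ would not provide it.

\section{Many exponents}

In this section we prove parts (a) and (b) of Theorem~\ref{thm:many}. The bound $\frac{2-q}{1+q}$ decreases in $q$. So Proposition~\ref{prop:p} has the following consequence: \emph{if $\theta\in(0,1)$ and $0<\delta\le\frac{2-p}{1+p}$, the hypotheses of Lemma~\textup{\ref{lem:E}} can be satisfied for every $s\in(0,p]$.} This settles the exponents below $2$ in both parts, for all $\theta$.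

\begin{proof}[Proof of Theorem~\textup{\ref{thm:many}(b)}]
Let $\theta=2/r$ and $s=jr$ with $1\le j\le J$. Then $\kappa=jr/2>j$ and $\lambda=\theta\kappa=j$, so the series \eqref{eq:series} terminates:
\[
S=\sum_{k=0}^jc_k\delta^kh_k,\qquad c_k=\tbinom jk\big/\tbinom\kappa k>0\quad(k\le j).
\]
By Lemma~\ref{lem:dict}, $\int\varphi S=1$ and $\int H_s\varphi S=\gamma_sA^\kappa\sum_{k\le j}\binom jk\delta^kw^k=\gamma_sA^\kappa(1+\delta w)^j$. For $\delta\le1$ we have $S\ge1-\delta\sum_{k=1}^jc_kb_k$, which is nonnegative if $\delta$ is small. Choose $\delta\le\min\big(1,\frac{2-p}{1+p}\big)$ so small that this holds for all $j\le J$. Then Lemma~\ref{lem:E} applies for all $s\in(0,p]\cup\{r,2r,\dots,Jr\}$, and by Lemma~\ref{lem:F}, used with the exponent $r$, the space is a Banach space isomorphic but not isometric to a Hilbert space.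
\end{proof}

For (a) the exponents $s\in K$ have non-integral $\kappa=s/2>1$, and we need the bound \eqref{eq:Dbound} for $m\ge1$. An explicit minimization as in Proposition~\ref{prop:p} is no longer convenient. Instead we use that $R$ is a Taylor remainder, so that $D$ is controlled by high derivatives of $G_z$. By definition the derivatives of $G_z$ at $z=0$ are positive multiples of the $h_k$, which are bounded below. The next lemma extends this to $z\in[0,1]$ by rescaling.

\begin{lemma}\label{lem:deriv}
For every $j\ge0$ there is a constant $M_j\ge0$ with $\partial_\tau^jG_\tau(u)\ge-M_j$ for all $0\le\tau\le1$ and $u\in\mathbb R$.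
\end{lemma}

\begin{proof}
Let $\tau\ge0$ and $T=1+\tau$. For small $|\sigma|$,
\[
G_{\tau+\sigma}(u)=T^{-1/2}e^{u^2\tau/(2T)}\,G_{\sigma/T}(u/\sqrt T) .
\]
Indeed, the prefactors agree because $T(1+\sigma/T)=1+\tau+\sigma$. The coefficients of $u^2/2$ in the exponents agree because
\[
\frac\tau T+\frac\sigma{T(T+\sigma)}=\Big(1-\frac1T\Big)+\Big(\frac1T-\frac1{T+\sigma}\Big)=\frac{\tau+\sigma}{1+\tau+\sigma}.
\]
Differentiating $j$ times in $\sigma$ at $\sigma=0$ and writing $v=u/\sqrt T$ we get
\[
\partial_\tau^jG_\tau(u)=j!\,T^{-\frac12-j}\,e^{v^2\tau/2}\,h_j(v).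
\]
The exponential factor is unbounded, but it does no harm: by Lemma~\ref{lem:dict} there is $a_j$ with $h_j(v)\ge0$ for $|v|\ge a_j$. For $|v|\le a_j$ and $\tau\le1$ the exponential is at most $e^{a_j^2/2}$, while $T\ge1$ and $h_j\ge-b_j$. So $M_j=j!\,e^{a_j^2/2}b_j$ works.
\end{proof}

\begin{lemma}\label{lem:Dgeneral}
For every integer $m\ge0$ there is a constant $M^{(m)}$ such that for all $\kappa\in(m,m+1)$ the corresponding function $D$ satisfies
\[
D(z,u)\ge-M^{(m)}z^{m+1}\qquad(0\le z\le1,\ u\in\mathbb R).
\]
\end{lemma}

\begin{proof}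
By Taylor's formula
\[
R(z,u)=h_{m+1}(u)z^{m+1}+\int_0^z\partial_\tau^{m+2}G_\tau(u)\,\frac{(z-\tau)^{m+1}}{(m+1)!}\,d\tau .
\]
Applying $z\partial_z-\kappa$ we get
\[
D=(m+1-\kappa)h_{m+1}z^{m+1}+\int_0^z\partial_\tau^{m+2}G_\tau\,\frac{(z-\tau)^m}{m!}\Big[z-\frac{\kappa(z-\tau)}{m+1}\Big]d\tau .
\]
Since $0<\kappa<m+1$, the bracket lies in $[0,z]$. (This is why we expand to order $m+2$: stopping one term earlier would replace $\kappa/(m+1)<1$ by $\kappa/m>1$ when $m\ge1$, and the bracket would change sign.) Now $0<m+1-\kappa<1$, $h_{m+1}\ge-b_{m+1}$, and Lemma~\ref{lem:deriv} applies to $\partial_\tau^{m+2}G_\tau$. Since $\int_0^z\frac{(z-\tau)^m}{m!}\,d\tau=\frac{z^{m+1}}{(m+1)!}$,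
\[
D\ge-b_{m+1}z^{m+1}-M_{m+2}\,z\cdot\frac{z^{m+1}}{(m+1)!}\ge-(b_{m+1}+M_{m+2})z^{m+1}
\]
for $0\le z\le1$.
\end{proof}

\begin{proof}[Proof of Theorem~\textup{\ref{thm:many}(a)}]
The set $\mathcal Q=\{s/2:s\in K\}$ is compact and contains no integers, and $\kappa\mapsto\lfloor\kappa\rfloor$ is continuous on it. So only finitely many values $m=\lfloor\kappa\rfloor$ occur for $\kappa\in\mathcal Q$, the number $\max_{\kappa\in\mathcal Q}\lfloor\kappa\rfloor/\kappa$ is less than $1$, and there is $\eta>0$ with $\lfloor\kappa\rfloor+1-\kappa\ge\eta$ for all $\kappa\in\mathcal Q$. Fix $\theta<1$ larger than this maximum. Then $\lambda=\theta\kappa\in(\lfloor\kappa\rfloor,\kappa)$ for every $\kappa\in\mathcal Q$, as Lemma~\ref{lem:resum} requires.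

Let $0<\delta<1$ and $\kappa\in\mathcal Q$, $m=\lfloor\kappa\rfloor$. By Lemma~\ref{lem:Dgeneral}, condition \eqref{eq:Dbound} holds with $M=M^{(m)}$. Since $0<c_k\le1$ for $k\le m+1$, Lemma~\ref{lem:resum} gives a solution $S$ of \eqref{eq:target} for $s=2\kappa$, with $\int\varphi S=1$ and
\[
S\ge1-\sum_{k=1}^mc_k\delta^kb_k-\frac{c_{m+1}}{m+1-\kappa}M^{(m)}\delta^{m+1}\ge1-\delta\Big(b_1+\dots+b_m+\frac{M^{(m)}}\eta\Big).
\]
As only finitely many $m$ occur, we can choose one $\delta\in(0,1)$ with $\delta\le\frac{2-p}{1+p}$ such that the right side is nonnegative for all of them. By Lemma~\ref{lem:E} and the observation at the beginning of this section, the single functional $N_{\theta,\delta}$ is realized in $L_s$ for all $s\in(0,p]\cup K$. Since $K$ is nonempty and contained in $(2,\infty)$, Lemma~\ref{lem:F} applies and completes the proof.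
\end{proof}

Compactness of $K$ enters through $\theta$, $\eta$ and the finite number of integer parts: if $\kappa$ approaches an integer from above, $\theta$ is forced to tend to $1$, and if it approaches one from below, our bound for $\delta$ tends to $0$.

\section{Even exponents}

We prove part (c) of Theorem~\ref{thm:many}. If $X$ embeds isometrically into $L_{2n}$, then $\|\cdot\|^{2n}$ is a polynomial on every plane in $X$. Consider $E=\{4,6\}$. On each plane $P=\|\cdot\|^4$ and $P'=\|\cdot\|^6$ are polynomials with $P^3=(P')^2$. Hence all irreducible factors of $P$ occur with even multiplicity, and up to a constant $P$ is the square of a quadratic form. The general case uses the same argument.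

\begin{proof}[Proof of Theorem~\textup{\ref{thm:many}(c)}]
Let $d\ge2$. Every $s\in E$ is a multiple of $2d$, and $r=2d>2$. Part (b) with this $r$ and $J=\max_{s\in E}s/(2d)$ gives a space as required; by Lemma~\ref{lem:F} it is not isometric to a Hilbert space.

Let $d=1$, write $E=\{2n_1,\dots,2n_l\}$, and let $X$ embed isometrically into $L_s$ for all $s\in E$. Let $x,y\in X$ be linearly independent, and let $f_i,k_i\in L_{2n_i}$ be the images of $x,y$ under an isometric embedding. Then
\[
P_i(a,b)=\|ax+by\|^{2n_i}=\int_0^1(af_i+bk_i)^{2n_i}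
\]
is a form of degree $2n_i$ in $(a,b)$, positive off the origin, and $P_i^{n_j}=P_j^{n_i}$. The ring $\mathbb R[a,b]$ is a unique factorization domain. For an irreducible polynomial $\pi$ let $v_\pi$ be the multiplicity of $\pi$ as a factor. Then $n_jv_\pi(P_i)=n_iv_\pi(P_j)$, so $e_\pi=v_\pi(P_i)/n_i$ does not depend on $i$. All numbers $n_ie_\pi$ are integers. Since $\gcd(n_1,\dots,n_l)=1$, some integral combination of the $n_i$ equals $1$, and so $e_\pi$ is an integer. Hence $P_1=cR^{n_1}$ with $0\ne c\in\mathbb R$ and $R=\prod_\pi\pi^{e_\pi}$, where $\pi$ runs over the irreducible factors of $P_1$ up to constants. As $R^{n_1}$ is homogeneous of degree $2n_1$, $R$ is homogeneous of degree $2$, that is, a quadratic form. It does not vanish on the connected set $\mathbb R^2\setminus\{0\}$, so it has constant sign there, and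
\[
\|ax+by\|^2=P_1(a,b)^{1/n_1}=|c|^{1/n_1}\,|R(a,b)|
\]
is a quadratic form. So the parallelogram law holds for all linearly independent $x,y$, and it is trivial for dependent ones. By the Jordan--von Neumann theorem a norm satisfying the parallelogram law comes from an inner product. Since $X$ is complete, it is isometric to a Hilbert space. This also proves the ``only if'' part.
\end{proof}

\section{Exponents tending to 2}

We prove part (d) of Theorem~\ref{thm:many}. As the exponents tend to $2$, the constants in Lemma~\ref{lem:average} tend to $1$. It turns out that already the resulting one-sided inequality is rigid, because it holds for all rotations of a given pair of vectors.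

\begin{proof}[Proof of Theorem~\textup{\ref{thm:many}(d)}]
Let $X$ embed isometrically into every $L_{s_k}$. Pass to a subsequence such that all $s_k>2$ or all $s_k<2$. Let $x,y\in X$ and apply Lemma~\ref{lem:average} to $x,y$ with $s=s_k$. The variable $\|g_1x+g_2y\|\le|g_1|\,\|x\|+|g_2|\,\|y\|$ has moments of all orders, and its powers of order $s_k$ are dominated by $1+\|g_1x+g_2y\|^{\sup s_k}$. So dominated convergence gives $E\|g_1x+g_2y\|^{s_k}\to E\|g_1x+g_2y\|^2$; likewise $\gamma_{s_k}\to\gamma_2=1$. Hence either
\begin{equation}\label{eq:limit}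
E\|g_1x+g_2y\|^2\le\|x\|^2+\|y\|^2\qquad\text{for all }x,y\in X,
\end{equation}
or the reverse inequality holds for all $x,y\in X$. We treat the case \eqref{eq:limit}; in the other case the inequalities below are reversed.

Fix $x,y$ and put $q(\omega)=\|\cos\omega\,x+\sin\omega\,y\|^2$, a continuous function of $\omega$ with mean $\bar q$ over the circle. In polar coordinates the radius and the angle of $(g_1,g_2)$ are independent, the angle is uniform, and $E(g_1^2+g_2^2)=2$. So $E\|g_1x+g_2y\|^2=2\bar q$. Now apply \eqref{eq:limit} to the rotated pair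
\[
\cos\omega\,x+\sin\omega\,y,\qquad-\sin\omega\,x+\cos\omega\,y .
\]
By rotation invariance of the law of $(g_1,g_2)$ the left side is still $2\bar q$. The squared norms on the right are $q(\omega)$ and $q(\omega+\frac\pi2)$. Hence
\[
2\bar q\le q(\omega)+q\big(\omega+\tfrac\pi2\big)\qquad\text{for all }\omega .
\]
Both sides have the mean $2\bar q$ over the circle and $q$ is continuous, so equality holds for every $\omega$. Comparing $\omega=0$ with $\omega=\frac\pi4$ we get
\[
\|x\|^2+\|y\|^2=2\bar q=\tfrac12\big(\|x+y\|^2+\|x-y\|^2\big).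
\]
This is the parallelogram law. By the Jordan--von Neumann theorem and completeness, $X$ is isometric to a Hilbert space.
\end{proof}

\begin{thebibliography}{9}

\bibitem{source}
\emph{Banach Spaces Embedding Isometrically Into $L_p$ When $0<p<1$},
\url{https://www.ams.org/proc/2004-132-01/S0002-9939-03-07169-7/S0002-9939-03-07169-7.pdf}.

\bibitem{BDK}
Bretagnolle, Dacunha-Castelle, Krivine,
Ann. Inst. H. Poincar\'e Sect. B \textbf{2} (1966).

\end{thebibliography}

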